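# Finite sets with minimum equal to greatest common divisor are delta sets

## 1. The theorem and the words in it

**Theorem 1.** For every finite nonempty set $T$ of positive integers with $\min T=\gcd T$ there is a numerical semigroup $S$ with $\Delta(S)=T$.

Let us unpack this. A *numerical semigroup* is a cofinite submonoid $S$ of $(\mathbb N_0,+)$: it contains $0$, is closed under addition, and misses only finitely many non-negative integers. It has a unique minimal generating set $\{a_1,\dots,a_k\}$ of positive integers, with $\gcd(a_1,\dots,a_k)=1$, and we write $S=\langle a_1,\dots,a_k\rangle$. The elements $a_i$ are called *atoms*. Conversely, positive integers with greatest common divisor $1$ generate a numerical semigroup, and a generating set is the minimal one as soon as none of its elements is a sum of two or more of its elements.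

**Definition (factorizations and lengths).** For $w\in S$, a factorization of $w$ is a tuple $f=(f_1,\dots,f_k)\in\mathbb N_0^k$ with $f_1a_1+\cdots+f_ka_k=w$. Its length is $|f|=f_1+\cdots+f_k$. The length set of $w$ is $\mathscr L(w)=\{|f|: f \text{ a factorization of } w\}$.

**Definition (delta sets).** If $\mathscr L(w)=\{\ell_1<\ell_2<\dots<\ell_r\}$, then $\Delta(w)=\{\ell_{i+1}-\ell_i:1\le i<r\}$, and $\Delta(S)=\bigcup_{w\in S}\Delta(w)$.

So $\Delta(S)$ records all gaps between consecutive lengths. Take $S=\langle 6,9,20\rangle$ and $w=60$. If a factorization uses $c$ copies of $20$, then $60-20c$ must be divisible by $3$, so $c\in\{0,3\}$. For $c=3$ we get length $3$. For $c=0$ we solve $2f_1+3f_2=20$, with solutions $(10,0),(7,2),(4,4),(1,6)$ of lengths $10,9,8,7$. Hence $\mathscr L(60)=\{3,7,8,9,10\}$ and $\Delta(60)=\{1,4\}$.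

Two facts are known and will be used only for one direction of Theorem 2 below: for every numerical semigroup $S$ the set $\Delta(S)$ is a finite set of positive integers, and if $\Delta(S)\ne\emptyset$ then $\min\Delta(S)=\gcd\Delta(S)$. The question whether this necessary condition is also sufficient is posed in "$t$-Delta Sets of Numeric Semigroups", http://www.sci.sdsu.edu/math-reu/2023-3.pdf. Theorem 1 says that it is.

**Theorem 2 (classification).** A set $T$ of positive integers is the delta set of some numerical semigroup if and only if $T=\emptyset$, or $T$ is finite, nonempty and $\min T=\gcd T$.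

*Proof, given Theorem 1.* In $\mathbb N_0=\langle 1\rangle$ each element has one factorization, so $\Delta(\mathbb N_0)=\emptyset$. For nonempty $T$, necessity is the pair of known facts, and sufficiency is Theorem 1. $\square$

The construction proves more than Theorem 1, namely that an explicit infinite family of semigroups realizes $T$. This is Theorem 3; its statement needs the notation of the construction and is given in Section 9.

## 2. Two generators give the one-element sets

Suppose $T=\{d\}$. We look for a semigroup in which the only possible trade between factorizations changes the length by $d$. Take $S=\langle d+1,2d+1\rangle$. The generators are coprime, and $d+1\nmid 2d+1$ because $2d+1=(d+1)+d$ with $0<d<d+1$. Two factorizations of the same element differ by $k(2d+1,-(d+1))$ with $k\in\mathbb Z$, which changes the length by $kd$. Starting from a given factorization, the values of $k$ that keep both coordinates non-negative form an interval of integers. So consecutive lengths differ by exactly $d$, and $\Delta(S)\subseteq\{d\}$. The element $(d+1)(2d+1)$ has the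 factorizations $(2d+1,0)$ and $(0,d+1)$, so $d$ does occur. This proves Theorem 1 for $|T|=1$.

From now on $|T|\ge 2$. Put $d=\min T=\gcd T$. Every element of $T$ is a multiple of $d$, and $d\in T$ is the smallest, so
$$T=d\cdot\{1,t_1,\dots,t_n\},\qquad n\ge1,\quad 2\le t_1<\dots<t_n,\qquad e=d+1\ge 2 .$$

## 3. One long generator and many short ones

**Notation.** For a subset $Y$ of an abelian group and $N\ge1$, $NY=\{y_1+\dots+y_N:y_i\in Y\}$, and $0Y=\{0\}$. For example, with $Y=\{-1,3\}\subset\mathbb Z$ we have $2Y=\{-2,2,6\}$. For an integer $c$ we also write $c$ for its class in $\mathbb Z/m$.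

We shall look for $S$ among semigroups of the form
$$S=\langle A\rangle,\qquad A=\{e\alpha\}\cup\{\alpha+dx: x\in\mathfrak X\},\tag{1}$$
where $\mathfrak X\subset\mathbb Z$ is finite and $\alpha$ is a very large integer coprime to $d$. The reason is this. If $x_1+\dots+x_e=0$ with $x_i\in\mathfrak X$, then one copy of $e\alpha$ can be traded for the $e$ short generators $\alpha+dx_1,\dots,\alpha+dx_e$, and the length grows by $e-1=d$. If $0$ is not a sum of $e$, $2e,\dots,(t-1)e$ elements of $\mathfrak X$ but is a sum of $te$ of them, then $t$ copies of $e\alpha$ must be traded at once, and the length jumps by $t(e-1)=dt$. So gaps become a question about sumsets $N\mathfrak X$.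

**Step: bookkeeping.** The purpose is to express all lengths of an element through sumsets. Assume that $A$ in (1) consists of positive integers and is the minimal generating set of $S$, that $e\alpha\ne\alpha+dx$ for $x\in\mathfrak X$, and that $\gcd(\alpha,d)=1$. Let $w\in S$. A factorization of $w$ with $u$ copies of $e\alpha$ and $j$ short atoms has *degree* $D=eu+j$. It satisfies $w=D\alpha+dy$ with $y\in j\mathfrak X$, and its length is
$$u+j=\frac{D-j}{e}+j=\frac{D+dj}{e},\qquad\text{as } e-1=d .$$
For $D\ge0$ put $y_D=(w-D\alpha)/d$. For those $D$ with $y_D\in\mathbb Z$ define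
$$\mathcal J_D=\{j:0\le j\le D,\ j\equiv D\ (\mathrm{mod}\ e),\ y_D\in j\mathfrak X\},\qquad \Lambda_D=\Big\{\frac{D+dj}{e}:j\in\mathcal J_D\Big\},$$
and let $\mathcal D$ be the set of all $D$ with $\mathcal J_D\neq\emptyset$. Conversely, each $j\in\mathcal J_D$ comes from a factorization with $u=(D-j)/e\ge0$. Hence
$$\mathscr L(w)=\bigcup_{D\in\mathcal D}\Lambda_D.\tag{2}$$
Every $D\in\mathcal D$ satisfies $D\alpha\equiv w\pmod d$, and $\gcd(\alpha,d)=1$, so
$$\text{all }D\in\mathcal D\text{ are congruent modulo }d.\tag{3}$$
All atoms are $\equiv\alpha\pmod d$, since $e\alpha=(d+1)\alpha$. So $w\equiv\ell\alpha\pmod d$ for each length $\ell$, and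
$$\text{all lengths of }w\text{ are congruent modulo }d.\tag{4}$$
In particular two lengths that differ by $d$ are consecutive. Inside one degree, a step $j\to j+es$ changes the length by $ds$.

**A first attempt.** Take $T=\{1,2\}$, so $d=1$, $e=2$, $t_1=2$. We want $0\notin 2\mathfrak X$ and $0\in4\mathfrak X$. The smallest choice that comes to mind is $\mathfrak X=\{-1,3\}$, that is, $S=\langle 2\alpha,\alpha-1,\alpha+3\rangle$. A sum of $j$ elements of $\mathfrak X$, with $m$ of them equal to $3$, is $4m-j$. So $0\in j\mathfrak X$ only when $4\mid j$, and $0=-1-1-1+3\in4\mathfrak X$. In degree $4$ the element $4\alpha$ has lengths $2$ and $4$ and no others, as we wanted.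

Here is where it fails. For any $y\in j\mathfrak X$ we have $j\equiv-y\pmod 4$, so inside one degree *every* step in $j$ is at least $4$, and $j\to j+2$ never happens. Not only $0$ but every element is slow. The gap $1$ can then come only from the interaction of different degrees, and that interaction is not under control. Let $\alpha=4q$ with $q\ge1$. The three generators are minimal: $\alpha-1$ is odd and at least $3$, so it does not divide $(\alpha+3)-(\alpha-1)=4$; and $2\alpha$ is none of $2\alpha-2,2\alpha+2,2\alpha+6$, is not $\alpha-1$ or $\alpha+3$, and is less than $3(\alpha-1)$. Consider $w=(2q+3)(\alpha-1)$. A factorization of degree $D=2q+3-m$ has $y_D=4qm-(2q+3)$, and $-j\le y_D\le 3j$ with $j\le D$.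

* If $m<0$, then $y_D\ge -D$ would give $4q|m|\le|m|$, which is impossible.
* If $m=0$, then $y_D=-D$ forces $j=D$, all atoms equal to $\alpha-1$: length $2q+3$.
* If $m=1$, then $y_D=2q-3$ is odd, while $j\equiv D=2q+2$ is even and $y_D\equiv -j\pmod 4$: impossible.
* If $m=2$, then $D=2q+1$ and $y_D=6q-3\le3j$, so $j\in\{2q-1,2q+1\}$. The number $(y_D+j)/4$ of copies of $\alpha+3$ is an integer only for $j=2q-1$: this is $(2q-1)(\alpha+3)+2\alpha$, of length $2q$.
* If $m\ge3$, then $4qm-2q-3\le 3(2q+3-m)$ gives $(4q+3)m\le 8q+12$, so $12q+9\le 8q+12$, which is impossible.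

So $\mathscr L(w)=\{2q,2q+3\}$, and the unwanted gap $3$ occurs for every $\alpha$ divisible by $4$. There are two faults: every pair $(D,j)$ is slow, and $D\mathfrak X$ has holes, so that the degree $2q+2$ between $2q+1$ and $2q+3$ is missed.

**What $\mathfrak X$ should do instead.** We want $0$ to be slow, returning first at $et_n$ summands. For each $i<n$ we want some elements of $\mathfrak X$ that are slow, returning first at $1+et_i$ summands. Everything else should be fast: $y\in j\mathfrak X$ should imply $y\in(j+e)\mathfrak X$. Finally, $D\mathfrak X$ should be a full interval of integers when $D$ is large, so that no degree is missed. The demands pull against each other. A fast $x\in\mathfrak X$ must be a sum of $1+e$ elements *none of which is $x$*, because cancelling $x$ would give $0\in e\mathfrak X$. We first solve the problem in a cyclic group and then lift to integers.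

## 4. A cyclic group in which zero is expensive

We want a subset $E$ of a cyclic group with $E\subseteq 2E$, so that sumsets grow, and yet $0\notin NE$ for $N<r$. Base-$B$ digits do this, because modulo $B^r-1$ the class $0$ is also the number whose digits are all $B-1$.

Let $B\ge4$, $r\ge1$, $q=B^r-1$. Each class $z\in\mathbb Z/q$ has a unique representative in $[1,B^r-1]$.

**Definition (weight).** $\mathrm{wt}(z)$ is the number of nonzero base-$B$ digits of the representative of $z$ in $[1,B^r-1]$. Further, $E_{B,r}=\{\gamma B^m:1\le\gamma\le B-1,\ 0\le m\le r-1\}\subset\mathbb Z/q$.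

For example, let $B=10$, $r=4$, $q=9999$. Then $E_{10,4}$ consists of the $36$ numbers with one nonzero decimal digit, such as $7$, $300$, $9000$. The class $0$ is represented by $9999$, so $\mathrm{wt}(0)=4$, and $-3$ is represented by $9996$, also of weight $4$. Adding $7$ to $9998$ gives $10005\equiv6$: the carry runs around and the weight drops.

**Lemma 1.** (i) For $N\ge1$: $NE_{B,r}=\{z:\mathrm{wt}(z)\le N\}$. In particular $E_{B,r}\subseteq2E_{B,r}$. (ii) $\mathrm{wt}(-c)=r$ for $0\le c\le B-2$.

*Proof.* (ii) The representative of $-c$ is $B^r-1-c$. Its digits are all $B-1$, except that the units digit is $B-1-c\ge1$.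

(i) **Step 1: adding one element of $E_{B,r}$ raises the weight by at most $1$.** This bounds the weight of a sum from above. Multiplication by $B$ sends $\sum z_jB^j$ to a number congruent to the one with cyclically rotated digits, since $B^r\equiv1$. The rotated digits are again not all zero, so rotation carries representatives to representatives and preserves $\mathrm{wt}$. As $z+\gamma B^m=B^m(B^{-m}z+\gamma)$, we may take $m=0$. Let $\sum z_jB^j$ be the representative of $z$.

* If $z_0+\gamma\le B-1$, only the units digit changes, and the weight grows by at most $1$.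
* If $z_0+\gamma\ge B$, then $z_0\ge1$ because $\gamma\le B-1$. The units digit becomes $z_0+\gamma-B$, with a carry; as $z_0$ was nonzero, this position adds nothing to the weight. Suppose there is a least $p\ge1$ with $z_p<B-1$. Then digits $1,\dots,p-1$ change from $B-1$ to $0$ and $z_p$ increases by $1$. The result lies in $[1,B^r-1]$, and the weight grows by at most $1$, at position $p$.
* If $z_0+\gamma\ge B$ and there is no such $p$, all digits in positions $1,\dots,r-1$ are $B-1$. The sum is $B^r+(z_0+\gamma-B)\equiv z_0+\gamma-B+1\in[1,B-1]$, of weight $1$.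

**Step 2: the two inclusions.** Elements of $E_{B,r}$ have weight $1$, so Step 1 and induction give $\mathrm{wt}\le N$ on $NE_{B,r}$. For the other inclusion, the digit expansion shows $z\in\mathrm{wt}(z)E_{B,r}$, so it suffices that $E_{B,r}\subseteq2E_{B,r}$, which yields $NE_{B,r}\subseteq(N+1)E_{B,r}$ for all $N\ge 1$. Indeed $\gamma B^m=(\gamma-1)B^m+B^m$ for $\gamma\ge2$, and $B^m=(B-1)B^{m-1}+B^{m-1}$, with exponents read modulo $r$. $\square$

Part (ii) says that not only $0$ but also the nearby classes $-1,-2,\dots,-(B-2)$ are expensive. This margin will absorb small carries.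

## 5. Several slow classes at once

**Parameters.** Put
$$r_i=1+et_i\quad(1\le i<n),\qquad r_n=et_n,\qquad b=2et_n+2,$$
and define inductively, for $1\le i\le n$,
$$B_i=b\,o_1\cdots o_{i-1},\qquad o_i=B_i^{r_i}-1 .$$
For $i<n$ we have $t_i\le t_n-1$, hence $1+et_i\le 1+et_n-e<et_n$. So $r_i\le et_n$ for all $i$. If $j<i$, then $o_j\mid B_i$, so $o_i\equiv-1\pmod{o_j}$. Therefore the $o_i$ are pairwise coprime. Also $B_i\ge b\ge10$ and $B_i-2\ge2et_n$. Let
$$o=o_1\cdots o_n,\qquad h=2o .$$
For $T=\{1,2\}$: $e=2$, $r_1=4$, $b=B_1=10$, $o=9999$, $h=19998$, and we are back with decimal digits. For $T=\{1,2,3\}$: $r_1=5$, $r_2=6$, $b=B_1=14$, $o_1=14^5-1=537823$, $B_2=14\cdot537823=7529522$, $o_2=B_2^6-1$.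

Let $E_i=E_{B_i,r_i}\subset\mathbb Z/o_i$ and
$$E=\{\varepsilon\in\mathbb Z/o:\ \varepsilon\bmod o_i\in E_i\text{ for all }i\}.$$
By the Chinese remainder theorem $\mathbb Z/o\cong\prod\mathbb Z/o_i$, and $E$ is the product of the $E_i$. So for $N\ge1$
$$NE=\{z\in\mathbb Z/o:\ z\bmod o_i\in NE_i\text{ for all }i\},\tag{5}$$
and $E\subseteq2E$ by Lemma 1.

For $1\le i\le n-1$ let $\kappa_i\in\mathbb Z/o$ be the class with $\kappa_i\equiv0\pmod{o_i}$ and $\kappa_i\equiv1\pmod{o_l}$ for $l\ne i$. It is expensive modulo $o_i$ only, so it is the natural candidate for the $i$-th slow class. But adding the $\kappa_i$ to $E$ directly is not enough. Let $X'=E\cup\{\kappa_1,\dots,\kappa_{n-1}\}$. We want sums of two elements to be fast, and $2\kappa_i\notin(2+e)X'$. Indeed, suppose $2\kappa_i$ is a sum of $2+e$ elements of $X'$. If $\kappa_i$ is used at least twice, cancel two copies: $0\in eX'$, and modulo $o_n$, where every element of $X'$ lies in $E_n$, Lemma 1 gives $e\ge r_n=et_n$, which is false. If $\kappa_i$ is used at most once, then modulo $o_i$ the class $0$ is a sum of at most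 $2+e$ elements of $E_i$, so $2+e\ge r_i=1+et_i\ge1+2e$, which is false as $e\ge2$.

The remedy is a parity bit: double everything and make the slow classes odd. Then twice a slow class is twice an element shifted by a carry of $1$, and the shift moves it away from $0$ modulo $o_i$.

**Definition (the set $X$).** The map $\mathbb Z/o\to\mathbb Z/2o$, $\varepsilon\mapsto2\varepsilon$, is well defined and injective, with image the even classes. Put
$$R=\{2\varepsilon+p:\varepsilon\in E,\ p\in\{0,1\}\}\subset\mathbb Z/h,\qquad \theta_i=2\kappa_i+1\quad(1\le i\le n-1),$$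
$$X=R\cup\{\theta_1,\dots,\theta_{n-1}\}.$$

For $T=\{1,2\}$ we have $X=R$, with $72$ classes modulo $19998$, and $0=2\cdot9+2\cdot90+2\cdot900+2\cdot9000\in4R$.

**Lemma 2.**

* (X1) $0\notin(es)X$ for $1\le s<t_n$, and $0\in(et_n)X$.
* (X2) For $1\le i<n$: $\theta_i\notin(1+es)X$ for $1\le s<t_i$, and $\theta_i\in(1+et_i)X$.
* (X3) $R\subseteq2R$, hence $jR\subseteq j'R$ for $1\le j\le j'$; in particular $R\subseteq(1+e)R$.
* (X4) $2X\subseteq(2+e)R$.
* (X5) $jX=\mathbb Z/h$ for all $j\ge et_n$.

Moreover $\theta_i\notin R$, and the $\theta_i$ are distinct.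

*Proof.* **Step 1: (X3).** If $\varepsilon=\varepsilon'+\varepsilon''$ with $\varepsilon',\varepsilon''\in E$, then $2\varepsilon+p=(2\varepsilon'+p)+(2\varepsilon''+0)\in2R$.

**Step 2: a normal form for sums.** This separates the parity bits from the digits. Consider a sum of $N$ elements of $X$, written with $k_l$ copies of $\theta_l$, where $k=\sum k_l$, and with the remaining $N-k$ summands of the form $2\varepsilon_v+p_v\in R$. Let $C=\sum p_v$. The sum equals
$$2Y+(k+C),\qquad Y=\sum_lk_l\kappa_l+\sum_v\varepsilon_v\in\mathbb Z/o,\qquad 0\le k+C\le N.$$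

**Step 3: (X1).** We read a vanishing sum modulo $o_n$. Let $1\le s<t_n$ and suppose a sum of $N=es$ elements of $X$ is $0$. By parity $k+C=2c$ with $0\le c\le es/2\le B_n-2$, and $2(Y+c)=0$ in $\mathbb Z/2o$ gives $Y=-c$ in $\mathbb Z/o$. Modulo $o_n$ every $\kappa_l$ is $1\in E_n$, so $Y$ is a sum of $es$ elements of $E_n$ there, and $-c\in(es)E_n$. By Lemma 1, $es\ge\mathrm{wt}(-c)=r_n=et_n$, a contradiction. Conversely, $\mathrm{wt}(0)=r_i\le et_n$ in each $\mathbb Z/o_i$. So $0\in(et_n)E$ by (5), and taking all parity bits $0$ gives $0\in(et_n)R$.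

**Step 4: (X2).** Now we work modulo $o_i$. Let $1\le s<t_i$ and suppose $\theta_i$ is a sum of $1+es$ elements of $X$. If $\theta_i$ is one of the summands, cancel it: $0\in(es)X$ with $s<t_i<t_n$, contradicting (X1). Otherwise $k_i=0$. By parity $k+C=1+2c$ with $0\le c\le es/2\le B_i-2$, and $2\kappa_i+1=2Y+1+2c$ gives $\kappa_i=Y+c$. So $Y\equiv-c\pmod{o_i}$. Modulo $o_i$ each $\kappa_l$ with $l\ne i$ is $1\in E_i$, hence $-c\in(1+es)E_i$. By Lemma 1, $1+es\ge r_i=1+et_i$, a contradiction. Conversely, $\kappa_i$ has weight $r_i=1+et_i$ modulo $o_i$ and weight $1$ modulo every other $o_l$, so $\kappa_i\in(1+et_i)E$ by (5). Doubling, with exactly one parity bit equal to $1$, gives $\theta_i\in(1+et_i)R$.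

**Step 5: (X4).** We check that any two elements of $X$ have a sum in $R\cup2R$; by (X3) this suffices.

* $R+R=2R$.
* $\theta_i+(2\varepsilon+p)=2(\kappa_i+\varepsilon)+1+p$. Modulo $o_i$ the class $\kappa_i+\varepsilon$ is $\varepsilon\in E_i\subseteq2E_i$, and modulo $o_l$ with $l\ne i$ it is $1+\varepsilon\in2E_l$. So $\kappa_i+\varepsilon=\varepsilon'+\varepsilon''$ with $\varepsilon',\varepsilon''\in E$, and the sum is $(2\varepsilon'+1)+(2\varepsilon''+p)\in2R$.
* For $i\ne l$: $\theta_i+\theta_l=2(\kappa_i+\kappa_l+1)$. Here $\kappa_i+\kappa_l+1$ is $2$ modulo $o_i$ and modulo $o_l$, and $3$ modulo the other $o_m$. As $B_m\ge4$ for all $m$, it lies in $E$, so the sum lies in $R$.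
* $2\theta_i=2(2\kappa_i+1)$, where $2\kappa_i+1$ is $1$ modulo $o_i$ and $3$ modulo the others. It lies in $E$, so $2\theta_i\in R$.

**Step 6: (X5).** For $j\ge et_n$ we have $j\ge r_i$ for all $i$. All weights modulo $o_i$ are at most $r_i$, so $jE=\mathbb Z/o$ by (5) and Lemma 1. With all parity bits $0$, or exactly one equal to $1$, we get $jR\supseteq2(jE)+\{0,1\}=\mathbb Z/h$.

**Step 7: the last sentence.** If $\theta_i\in R$, then (X3) gives $\theta_i\in(1+e)R$, contradicting (X2) with $s=1<t_i$. By (X2), $t_i$ is the least $s\ge1$ with $\theta_i\in(1+es)X$, so $\theta_i$ determines $t_i$, and the $\theta_i$ are distinct. $\square$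

## 6. From residues to a window of integers

The short generators need integers $x$, not classes. We take all integers in a long window whose class lies in $X$. If the window is long compared with $h$, membership in a sumset becomes a question about classes for integers that are not too large. Put
$$\lambda_-=2-10h,\qquad\lambda_+=3+10h,\qquad M=10h+3,$$
$$\mathfrak X=\{x\in\mathbb Z:\lambda_-\le x\le\lambda_+,\ x\bmod h\in X\}.$$
Then $|x|\le M$ on $\mathfrak X$. Since $1\in E$, the classes $2$ and $3$ lie in $R$. Hence $2,\ 3,\ \lambda_-,\ \lambda_-+1,\ \lambda_+-1,\ \lambda_+$ all lie in $\mathfrak X$. The two adjacent elements at each end will let us fill the ends of $D\mathfrak X$. For $T=\{1,2\}$ the window has $20h+2$ integers: twenty full periods and two more integers, of classes $2$ and $3$. So $|\mathfrak X|=20\cdot72+2=1442$.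

**Lemma 3.** If $N\ge1$, $y\bmod h\in NX$ and $|y|\le8Nh$, then $y\in N\mathfrak X$.

*Proof.* Let $y\equiv\rho_1+\dots+\rho_N$ with $\rho_l\in X$. The smallest integer in the window of class $\rho_l$ is at most $\lambda_-+h-1=1-9h\le-8h$, and the largest is at least $\lambda_+-h+1=4+9h\ge8h$. Start with all summands smallest and raise them, one at a time and by $h$ each time, until all are largest. Every intermediate summand lies in $\mathfrak X$. The sums run through all integers $\equiv y\pmod h$ from a value $\le-8Nh$ to a value $\ge8Nh$, and so they hit $y$. $\square$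

**Lemma 4.** Let $D_1=et_n(2h+3)$.

* (P1) If $j\ge2$ and $y\in j\mathfrak X$, then $y\in(j+e)\mathfrak X$.
* (P2) If $y\in\mathfrak X$ and $y\bmod h\in R$, then $y\in(1+e)\mathfrak X$. If $y\in\mathfrak X$ and $y\equiv\theta_i\pmod h$, then $y\notin(1+es)\mathfrak X$ for $1\le s<t_i$, and $y\in(1+et_i)\mathfrak X$.
* (P3) $0\notin(es)\mathfrak X$ for $1\le s<t_n$, and $0\in(et_n)\mathfrak X$.
* (P4) For $D\ge D_1$: $D\mathfrak X=[D\lambda_-,D\lambda_+]\cap\mathbb Z$.

*Proof.* **Step 1: (P1).** It is enough to replace two summands by $e+2$. Write $y=x_1+\dots+x_j$. By (X4) the class of $x_1+x_2$ lies in $(e+2)X$, and $|x_1+x_2|\le2M=20h+6\le32h\le8(e+2)h$ as $e\ge2$. By Lemma 3, $x_1+x_2\in(e+2)\mathfrak X$, so $y\in(j+e)\mathfrak X$.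

**Step 2: (P2) and (P3).** The negative statements follow from (X2) and (X1) by reduction modulo $h$. For the positive ones, (X3), (X2) and (X1) give the classes. In (P2) we have $|y|\le10h+3\le24h\le8(1+e)h\le 8(1+et_i)h$, and in (P3) $y=0$. Lemma 3 applies each time.

**Step 3: the middle of the interval in (P4).** The inclusion "$\subseteq$" is clear. Let $J=et_n$ and $D\ge D_1$, so $D>J$. By (X5) and Lemma 3, $J\mathfrak X\supseteq[-8Jh,8Jh]\cap\mathbb Z$. The elements $\lambda_-+kh$ for $0\le k\le20$, followed by $\lambda_+=\lambda_-+20h+1$, lie in $\mathfrak X$ and form a chain from $\lambda_-$ to $\lambda_+$ with steps at most $h$. Moving $D-J$ summands along this chain one after another shows that $(D-J)\mathfrak X$ contains a chain from $(D-J)\lambda_-$ to $(D-J)\lambda_+$ with steps at most $h$. Add to each member of it the interval $[-8Jh,8Jh]$; consecutive translates overlap. So $D\mathfrak X$ contains all integers from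
$$(D-J)\lambda_--8Jh=D\lambda_-+J(2h-2)\quad\text{to}\quad(D-J)\lambda_++8Jh=D\lambda_+-J(2h+3).$$

**Step 4: the ends.** For $0\le u\le D$, $D\lambda_+-u=(D-u)\lambda_++u(\lambda_+-1)\in D\mathfrak X$, and likewise $D\lambda_-+u=(D-u)\lambda_-+u(\lambda_-+1)\in D\mathfrak X$. As $D\ge J(2h+3)$, the ends meet the middle and everything is covered. $\square$

## 7. The semigroup and its degrees

Choose any integer $\alpha$ with $\gcd(\alpha,d)=1$ and $\alpha>10\,e\,d\,M\,D_1$. Since $e\ge2$ and $D_1\ge et_n\ge4$, this implies
$$\alpha>(e+1)dM,\qquad\alpha>3dM,\qquad\alpha>M(2D_1+d),\qquad\alpha>M(et_n+3).\tag{6}$$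
Let $S=\langle A\rangle$ with $A=\{e\alpha\}\cup\{\alpha+dx:x\in\mathfrak X\}$, as in (1). For $T=\{1,2\}$ this means $M=199983$, $D_1=159996$, and $\alpha$ is any integer above $639{,}929{,}601{,}360$.

**Step 1: $S$ is a numerical semigroup.** All generators are positive, since $\alpha-dM>0$. Since $\alpha+2d$ and $\alpha+3d$ are in $A$, $\gcd(A)$ divides their difference $d$, hence divides $\gcd(d,\alpha+2d)=\gcd(d,\alpha)=1$.

**Step 2: $A$ is the minimal generating set.** This justifies the bookkeeping of Section 3. First, $e\alpha-\alpha=d\alpha>dM$, so $e\alpha$ differs from all $\alpha+dx$ and is the largest element of $A$. A sum of at least two generators is at least $2(\alpha-dM)>\alpha+dM$ by $\alpha>3dM$, so no $\alpha+dx$ is such a sum. Suppose $e\alpha$ is a sum of $j\ge2$ generators. None of them is $e\alpha$, so $e\alpha=j\alpha+dy$ with $y\in j\mathfrak X$, and $|j-e|\alpha\le djM$.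

* If $j<e$, then $\alpha\le djM\le deM$, contradicting (6).
* If $j>e$, then $j(\alpha-dM)\le e\alpha<(e+1)(\alpha-dM)$, the last inequality being $\alpha>(e+1)dM$. So $j<e+1$, a contradiction.
* If $j=e$, then $y=0\in e\mathfrak X$, contradicting (P3) with $s=1<t_n$.

So (2), (3) and (4) hold for every $w\in S$, with $y_D,\mathcal J_D,\Lambda_D,\mathcal D$ as in Section 3.

**Definition (exceptional pairs).** Let $j\in\mathcal J_D$. The pair $(D,j)$ is exceptional if either $j=0$, in which case $y_D=0$ and we put $\tau=t_n$; or $j=1$ and $y_D\equiv\theta_i\pmod h$ for some $i$, in which case we put $\tau=t_i$.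

The index $i$ is unique, because the $\theta_i$ are distinct. These are exactly the slow pairs that we designed.

**Lemma 5.** Let $j\in\mathcal J_D$ with $j<D$, so that $j+e\le D$.

* (a) If $(D,j)$ is not exceptional, then $j+e\in\mathcal J_D$.
* (b) If $(D,j)$ is exceptional, no $j'\in\mathcal J_D$ satisfies $j<j'<j+e\tau$, and $j+e\tau\in\mathcal J_D$ if $j+e\tau\le D$.
* (c) If $D\in\mathcal D$ and $D\ge et_n$, then $\max\mathcal J_D=D$, that is, $\max\Lambda_D=D$.

*Proof.* Elements of $\mathcal J_D$ are congruent modulo $e$, which gives $j+e\le D$. (a) If $j\ge2$, use (P1). If $j=1$, then $y_D\in\mathfrak X$ has its class in $X$ and is not congruent to any $\theta_i$, so its class is in $R$; use the first part of (P2). The case $j=0$ is always exceptional. (b) Any $j'>j$ in $\mathcal J_D$ has the form $j+es$ with $s\ge1$. For $j=0$ use (P3); for $j=1$ use the second part of (P2). (c) Let $j=\max\mathcal J_D$ and suppose $j<D$. By (a), $(D,j)$ is exceptional. If $j=0$, then $j+e\tau=et_n\le D$. If $j=1$, then $j+e\tau=1+et_i\le et_n\le D$. By (b) there is a larger element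 of $\mathcal J_D$, a contradiction. For $j=D$ the length $(D+dD)/e$ equals $D$. $\square$

The next lemma says that if an element has several degrees, these degrees are so large that (P4) applies, and then none is missed. This repairs the second fault of the first attempt.

**Lemma 6.** If $|\mathcal D|\ge2$, then every $D\in\mathcal D$ satisfies $D\ge D_1$, and $\mathcal D$ is an arithmetic progression with difference $d$.

*Proof.* **Step 1: degrees are large.** Let $D=\min\mathcal D$ and let $D'=D+md\in\mathcal D$ with $m\ge1$; by (3) every other member has this form. Then $y_{D'}=y_D-m\alpha$. A sum of at most $D$ elements of $\mathfrak X$ has absolute value at most $DM$, so $|y_D|\le DM$ and $|y_{D'}|\le D'M$. Hence $m\alpha\le(2D+md)M$, and $2DM\ge m(\alpha-dM)\ge\alpha-dM$. By $\alpha>M(2D_1+d)$ this gives $D\ge D_1$, for the minimum and hence for all members.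

**Step 2: no degree is missed.** Let $D\ge D_1$ with $y_D\in\mathbb Z$. Since $D_1\ge et_n$, Lemma 5(c) shows that $D\in\mathcal D$ implies $D\in\mathcal J_D$; the converse is trivial. With (P4),
$$D\in\mathcal D\iff y_D\in D\mathfrak X\iff D(\alpha+d\lambda_-)\le w\le D(\alpha+d\lambda_+).$$
The coefficients $\alpha+d\lambda_\pm$ are positive, so the last condition describes an interval of $D$. If $D''$ lies between two members of $\mathcal D$ and is congruent to them modulo $d$, then $D''\ge D_1$ and $y_{D''}\in\mathbb Z$, so $D''\in\mathcal D$. Together with (3) this is the claim. $\square$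

## 8. The gaps of $S$ are exactly the elements of $T$

**Step 1: exceptional pairs are isolated from other degrees.** An exceptional pair uses at most one short atom, so its $y_D$ is small. In any other degree $y_{D'}$ is huge, many short atoms are needed, and the lengths there are much larger. Precisely, let $w\in S$:
$$\text{if }(D,j)\text{ is exceptional, }\ell=\tfrac{D+dj}{e},\ D'\in\mathcal D,\ D'\ne D,\text{ then every }\ell'\in\Lambda_{D'}\text{ satisfies }\ell'>\ell+dt_n.\tag{7}$$
To prove (7), let $D'=D+md$ with $m\ne0$ (of either sign), and $\ell'=(D'+dj')/e$ with $j'\in\mathcal J_{D'}$. As $j\le1$, $|y_D|\le M$. So $j'M\ge|y_{D'}|=|y_D-m\alpha|\ge|m|\alpha-M$, that is, $j'\ge|m|\alpha/M-1$. Hence, by (6),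
$$\frac{e(\ell'-\ell)}{d}=m+j'-j\ \ge\ |m|\Big(\frac\alpha M-1\Big)-2\ \ge\ \frac\alpha M-3\ >\ et_n .$$

**Step 2: $\Delta(S)\subseteq T$ for elements with one degree.** Let $\ell\in\mathscr L(w)$ be non-maximal and $\ell^+$ the next length. By (4), $\ell^+\ge\ell+d$. Suppose $\mathcal D=\{D\}$. Then $\ell=(D+dj)/e$ and $\ell^+=(D+dj^+)/e$ with $j<j^+$ consecutive in $\mathcal J_D$; in particular $j<D$. If $(D,j)$ is not exceptional, Lemma 5(a) gives $j^+=j+e$ and $\ell^+-\ell=d$. If it is exceptional, Lemma 5(b) gives $j+e\tau\le j^+\le D$, so $j+e\tau\in\mathcal J_D$, $j^+=j+e\tau$, and $\ell^+-\ell=d\tau\in T$.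

**Step 3: $\Delta(S)\subseteq T$ for elements with several degrees.** Let $\ell,\ell^+$ be as before and $|\mathcal D|\ge2$. By Lemma 6 all $D\in\mathcal D$ are $\ge D_1\ge et_n$, so $\max\Lambda_D=D$ by Lemma 5(c), and $\max\mathscr L(w)=\max\mathcal D$. Choose $D\in\mathcal D$ and $j\in\mathcal J_D$ with $\ell=(D+dj)/e$.

* If $j=D$, then $\ell=D<\max\mathcal D$. By Lemma 6, $D+d\in\mathcal D$, and $D+d=\max\Lambda_{D+d}$ is a length. So $\ell^+=\ell+d$.
* If $j<D$ and $(D,j)$ is not exceptional, then $j+e\in\mathcal J_D$, so $\ell+d$ is a length and $\ell^+=\ell+d$.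
* If $j<D$ and $(D,j)$ is exceptional, then $j+e\tau\le et_n\le D$, as in the proof of Lemma 5(c). By Lemma 5(b), $\ell+d\tau\in\Lambda_D$, and $\Lambda_D$ has no element strictly between $\ell$ and $\ell+d\tau$. By (7) no $\Lambda_{D'}$ with $D'\neq D$ has one either, because $\tau\le t_n$. So $\ell^+=\ell+d\tau\in\ell+T$.

**Step 4: $T\subseteq\Delta(S)$.** For each element of $T$ we exhibit a $w$ of small degree $D<D_1$. By Lemma 6 such a $w$ has $\mathcal D=\{D\}$.

* For $dt_n$ take $w=et_n\alpha$. Here $D=et_n<D_1$ and $y_D=0$, and $0,et_n\in\mathcal J_D$ by (P3). By Lemma 5(b) they are consecutive in $\mathcal J_D$. The gap is $d\cdot et_n/e=dt_n$.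
* For $dt_i$ with $i<n$, the window contains integers of every class; choose $x_0\in\mathfrak X$ with $x_0\equiv\theta_i\pmod h$, and $w=(1+et_i)\alpha+dx_0$. Here $D=1+et_i\le et_n<D_1$ and $y_D=x_0$. By (P2) and Lemma 5(b), $1$ and $1+et_i$ are consecutive in $\mathcal J_D$. The gap is $dt_i$.
* For $d$ take $w=(1+e)\alpha+2d$. Here $D=1+e<D_1$, and $y_D=2\in\mathfrak X$ has its class in $R$. By (P2), $1,1+e\in\mathcal J_D$. They are consecutive, and the gap is $d$.

Hence $\Delta(S)=T$, and Theorem 1 is proved. $\square$

## 9. All large $\alpha$ work, and each gap recurs infinitely often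

The following statement keeps the notation $e,t_i,h,\theta_i,\mathfrak X,M,D_1$ of Sections 2, 5 and 6. All of these depend only on $T$.

**Theorem 3.** Let $T$ be finite with $\min T=\gcd T=d$ and $|T|\ge2$. Put $\alpha_0(T)=10\,e\,d\,M\,D_1$. For every integer $\alpha>\alpha_0(T)$ coprime to $d$, the semigroup
$$S_\alpha=\langle\{e\alpha\}\cup\{\alpha+dx:x\in\mathfrak X\}\rangle$$
satisfies $\Delta(S_\alpha)=T$, where $\mathfrak X$ is a fixed finite set depending only on $T$. In particular infinitely many numerical semigroups, all with the same number of minimal generators, have delta set $T$. Moreover, in each $S_\alpha$ every $\delta\in T$ occurs in $\Delta(w)$ for infinitely many $w$: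

* $dt_n\in\Delta(c\,e\alpha)$ for all $c\ge t_n$;
* $dt_i\in\Delta\big(c\,e\alpha+(\alpha+dx_0)\big)$ for all $i<n$, all $c\ge t_i$ and all $x_0\in\mathfrak X$ with $x_0\equiv\theta_i\pmod h$;
* $d\in\Delta\big(c\,e\alpha+(\alpha+2d)\big)$ for all $c\ge1$.

*Proof.* **Step 1: the family.** The only conditions on $\alpha$ used in Sections 7 and 8 were $\gcd(\alpha,d)=1$ and $\alpha>10edMD_1$, so $\Delta(S_\alpha)=T$. By Step 2 of Section 7 the displayed generating set is minimal, with $|\mathfrak X|+1$ elements and largest element $e\alpha$. So different $\alpha$ give different semigroups with equally many minimal generators. For $T=\{1,2\}$ the number is $1443$.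

**Step 2: the first two bullets.** The degrees may now be large, so we use (7) instead of Lemma 6. For $w=c\,e\alpha$ take $D=ec$, $y_D=0$, $j=0$. For $w=c\,e\alpha+(\alpha+dx_0)$ take $D=1+ec$, $y_D=x_0$, $j=1$. In both cases $(D,j)$ is exceptional, $j<D$, and the bound on $c$ says that $j+e\tau\le D$. With $\ell=(D+dj)/e$, Lemma 5(b) shows that $\ell+d\tau\in\Lambda_D$ and that $\Lambda_D$ has nothing strictly between $\ell$ and $\ell+d\tau$. Statement (7) holds for every exceptional pair, so every length from a degree $D'\ne D$ exceeds $\ell+dt_n\ge\ell+d\tau$. Hence $\ell$ and $\ell+d\tau$ are consecutive lengths of $w$.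

**Step 3: the third bullet.** Take $D=1+ec$, $y_D=2$, $j=1$. By (P2), $2\in(1+e)\mathfrak X$, and $1+e\le D$, so $1,1+e\in\mathcal J_D$. Thus $\ell=(D+d)/e$ and $\ell+d$ are both lengths of $w$, and they are consecutive by (4). $\square$
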